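# V-groups that are not locally compact, and thick subgroups of locally compact groups

Conventions. All topological groups are Hausdorff, hence Tychonoff (a space is Tychonoff if it is completely regular and Hausdorff). The axiom of choice is used freely. The identity of a group is $e$, and $\omega=\{0,1,2,\dots\}$, $\mathbb N=\{1,2,\dots\}$. A neighborhood of a point is a set whose interior contains the point.

## 1. $G$-spaces, equivariant embeddings, and $V$-groups

**Definition 1.** Let $G$ be a topological group. A *$G$-space* is a topological space $X$ with a continuous action $G\times X\to X$, $(g,x)\mapsto gx$. If $X$ is Tychonoff, it is a *Tychonoff $G$-space*.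

**Example 1.** The group $\mathbb R$ acts on $X=\mathbb R$ by translation. The circle group $\mathbb T$ acts on $\mathbb T\times\mathbb N$ (with $\mathbb N$ discrete) by rotating every circle: $u(z,n)=(uz,n)$.

**Definition 2.** A $G$-space $X$ is *$G$-Tychonoff* if there are a compact Hausdorff $G$-space $K$ and a topological embedding $X\to K$ that commutes with the actions.

**Example 2.** The translation action of $\mathbb R$ on $\mathbb R$ extends to the one-point compactification $\mathbb R\cup\{\infty\}$ with $\infty$ fixed. It is continuous at $(t_0,\infty)$: if $|t|\le a$ and $|x|>R+a$, then $|t+x|>R$. So $\mathbb R$ is $\mathbb R$-Tychonoff. Likewise $\mathbb T\times\mathbb N$ embeds in its one-point compactification, where the point at infinity has the invariant neighborhoods $\{(z,n):n\ge N\}\cup\{\infty\}$.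

**Definition 3.** A topological group $G$ is a *$V$-group* if every Tychonoff $G$-space is $G$-Tychonoff.

**Example 3.** The trivial group is a $V$-group: a Tychonoff space embeds in a cube $[0,1]^A$, and there is no action to extend. Two facts from the literature give the range of behavior. By a theorem of de Vries, every locally compact group is a $V$-group. On the other side, Megrelishvili (1988): there is a separable, complete metrizable group $G$ with a continuous action on the metrizable hedgehog $J(\aleph_0)$ of spininess $\aleph_0$ such that this $G$-space is not $G$-Tychonoff. So this $G$ is not a $V$-group, and no dense subgroup of it is one.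

**Definition 4.** A neighborhood $U$ of $e$ in $G$ is *precompact* if for every neighborhood $B$ of $e$ there is a finite $K\subseteq G$ with $U\subseteq KB$. The group $G$ is *locally precompact* if some neighborhood of $e$ is precompact, and *precompact* if $G$ itself is.

**Example 4.** $\mathbb Q$ is locally precompact: $U=(-1,1)\cap\mathbb Q$ is covered by the translates of $(-\frac1n,\frac1n)\cap\mathbb Q$ by the numbers $\frac k{2n}$, $|k|\le 2n$. The additive group of $\ell^2$ is not. A neighborhood $U$ of $0$ contains $re_1,re_2,\dots$ for some $r>0$, and these points have mutual distances $r\sqrt2$. If $B$ is the closed ball of radius $r/2$, a translate of $B$ has diameter $r$, so it contains at most one of them, and finitely many translates do not cover $U$.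

Two textbook facts go with this definition. By Weil's theorem, $G$ is locally precompact if and only if it is a dense subgroup of a locally compact group $H$ (its completion). And a locally compact subgroup of a Hausdorff group is closed. Hence *a proper dense subgroup is never locally compact*.

Here is the question. It is stated as an open question in "Constructing Tychonoff $G$-spaces which are not $G$-Tychonoff":

*Is there a topological group that is not locally compact but is a $V$-group?*

The answer will be yes. Examples are the kernel of any discontinuous homomorphism $(\mathbb Z/2)^\omega\to\mathbb Z/2$, and any $\mathbb Q$-hyperplane of $\mathbb R$. We shall also see how far such examples can go: every $V$-group is locally precompact, and every $\sigma$-compact $V$-group is locally compact.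

## 2. $G$-uniform functions

Compactifications are inconvenient to handle directly. The first step replaces them by functions.

**Definition 5.** Let $X$ be a $G$-space. A function $F:X\to[0,1]$ is *$G$-uniform* if it is continuous and for every $\varepsilon>0$ there is a neighborhood $U$ of $e$ with $|F(ux)-F(x)|\le\varepsilon$ for all $u\in U$ and all $x\in X$.

**Example 5.** For $\mathbb R$ acting on $\mathbb R$ by translation, $G$-uniform means uniformly continuous. So $\sin^2x$ is $G$-uniform, but $\sin^2(x^2)$ is not: it takes the values $0$ and $1$ at $\sqrt{\pi n}$ and $\sqrt{\pi n+\pi/2}$, whose distance tends to $0$.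

We say that a family of functions *separates points from closed sets* if for every closed $A\subseteq X$ and $x_0\notin A$ some member $F$ satisfies $F(x_0)\notin\overline{F(A)}$.

**Lemma 1.** A Tychonoff $G$-space $X$ is $G$-Tychonoff if and only if the $G$-uniform functions on $X$ separate points from closed sets.

**Proof, forward direction.** Let $X\subseteq K$ with $K$ a compact Hausdorff $G$-space. We first show that every continuous $f:K\to[0,1]$ is $G$-uniform. Given $\varepsilon>0$, each $y\in K$ has an open neighborhood $O_y$ and a neighborhood $U_y$ of $e$ with $|f(uy')-f(y)|\le\varepsilon/2$ for $u\in U_y$, $y'\in O_y$; taking $u=e$ as well gives $|f(uy')-f(y')|\le\varepsilon$. Finitely many $O_y$ cover $K$, and the intersection of the corresponding $U_y$ works. Now if $A\subseteq X$ is closed in $X$ and $x_0\in X\setminus A$, then $x_0\notin\overline A^K$. A Urysohn function on $K$ for $x_0$ and $\overline A^K$, restricted to $X$, is $G$-uniform and separates.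

**Proof, backward direction.** Let $\mathcal A$ be the set of $G$-uniform functions, and for $f\in\mathcal A$, $g\in G$ put $f_g(x)=f(gx)$. Then $f_g\in\mathcal A$, since $f(gux)=f\bigl((gug^{-1})gx\bigr)$ and $gug^{-1}$ is close to $e$ when $u$ is. The map $\Phi(x)=(f(x))_{f\in\mathcal A}\in[0,1]^{\mathcal A}$ is an embedding, because $X$ is Hausdorff and $\mathcal A$ separates points from closed sets. Let $G$ act on $[0,1]^{\mathcal A}$ by $(gy)(f)=y(f_g)$. This is a left action: $(g_1(g_2y))(f)=(g_2y)(f_{g_1})=y((f_{g_1})_{g_2})=y(f_{g_1g_2})$. Each $g$ permutes coordinates, so it acts by a homeomorphism. Also $\Phi(gx)(f)=f(gx)=\Phi(x)(f_g)=(g\Phi(x))(f)$, so $\Phi$ is equivariant, and $K=\overline{\Phi(X)}$ is compact and invariant.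

It remains to see that the action on $K$ is jointly continuous at each $(g_0,y_0)$. For $f\in\mathcal A$,
$$|(gy)(f)-(g_0y_0)(f)|\le|y(f_g)-y(f_{g_0})|+|y(f_{g_0})-y_0(f_{g_0})|.$$
The second term is small when $y$ is near $y_0$. For $y=\Phi(x)$ the first term is $|f(gg_0^{-1}\cdot g_0x)-f(g_0x)|$, which is at most $\varepsilon$ when $gg_0^{-1}\in U$, where $U$ belongs to $f$ and $\varepsilon$. The neighborhood $U$ does not depend on $x$, so by density the bound holds for all $y\in K$. $\square$

**The simplest case.** *Every discrete group is a $V$-group.* With $U=\{e\}$, every continuous function is $G$-uniform, and Lemma 1 applies.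

**What goes wrong next.** For a nondiscrete group, even a compact one, the continuous function that separates $x_0$ from $A$ need not be $G$-uniform. On $\mathbb T\times\mathbb N$ take $f(z,n)=\frac12(1+\operatorname{Re}z^n)$. With $u_n=e^{i\pi/n}\to1$ we have $f(1,n)=1$ and $f(u_n(1,n))=0$. So the separating function must be modified.

## 3. Averaging over $\mathbb R$, and why $\mathbb Q$ resists

For $G=\mathbb R$ the modification is an average. Let $X$ be an $\mathbb R$-space with action $(t,x)\mapsto tx$, let $f:X\to[0,1]$ be continuous, let $w\ge0$ be continuous on $\mathbb R$ with compact support and $\int w=1$, and put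
$$F(x)=\int f(tx)\,w(t)\,dt .$$
Two things happen.

*$F$ is continuous.* Given $x_1$ and $\varepsilon$, finitely many open sets $W_t$ cover $\operatorname{supp}w$ such that $|f(hx)-f(hx_1)|<\varepsilon$ for $h\in W_t$ and $x$ in a neighborhood $O_t$ of $x_1$. On the intersection of these $O_t$ we have $|F(x)-F(x_1)|\le\varepsilon$.

*$F$ is $G$-uniform.* We have $F(ux)=\int f((t+u)x)w(t)\,dt=\int f(tx)w(t-u)\,dt$, so $|F(ux)-F(x)|\le\int|w(t-u)-w(t)|\,dt$. This does not depend on $x$ and tends to $0$ as $u\to0$.

So, to average over a group $G$, we want a probability measure $\nu$ on $G$ such that (i) almost all the mass is carried by finitely many members of any open cover of $G$, and (ii) the translates $\nu_u$ converge to $\nu$ in total variation as $u\to e$.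

Now let $G$ be a proper dense subgroup of a locally compact $H$. We cannot integrate over $H$: for $h\in H\setminus G$ the point $hx$ is not defined. So the measure must live on $G$, and for $G=\mathbb Q$ condition (ii) is impossible. Indeed, a Borel probability measure $\nu$ on $\mathbb Q$ is a countable sum of point masses. Choose a finite $K$ with $\nu(K)>1-\varepsilon$. If $u\ne0$ is small, then $u\notin K-K$, so $K$ and $K+u$ are disjoint. Since $\nu_u(K+u)=\nu(K)>1-\varepsilon$, we get $\nu(K)-\nu_u(K)\ge1-2\varepsilon$. This is the exact point where the method stops for $\mathbb Q$. (Theorem C will show that $\mathbb Q$ really is not a $V$-group.)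

The reason for the failure is that $\mathbb Q$ is invisible to Lebesgue measure. The way past it is to use subgroups so large that Haar measure on $H$ cannot distinguish $G$ from $H$, although $G\ne H$.

## 4. Thick subgroups carry a trace of Haar measure

Let $H$ be a locally compact group and $\mu$ a right Haar measure. We use these standard facts.

* (H1) $\mu$ is Radon: finite on compact sets, positive on nonempty open sets, and $\mu(B)=\sup\{\mu(Z):Z\subseteq B\text{ compact}\}$ for Borel $B$ with $\mu(B)<\infty$.
* (H2) $\mu(Ex)=\mu(E)$, so $\int\phi(yx)\,d\mu(y)=\int\phi(y)\,d\mu(y)$.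
* (H3) For $\phi\in L^1(\mu)$ the map $x\mapsto\phi(\,\cdot\,x^{-1})\in L^1(\mu)$ is continuous.
* (H4) $E\mapsto\mu(E^{-1})$ is a left Haar measure, and it has the same null sets as $\mu$.

A set, Borel or not, is called *null* if it is contained in a Borel set of measure $0$.

**Definition 6.** A dense subgroup $G$ of $H$ is *thick* in $H$ if $\mu(Z)=0$ for every compact $Z\subseteq H\setminus G$.

**Example 6.** $H$ is thick in $H$. The group $\mathbb Q$ is not thick in $\mathbb R$: cover $\mathbb Q\cap[0,1]$ by an open set $O$ of measure less than $1$; then $Z=[0,1]\setminus O$ is compact, misses $\mathbb Q$, and has positive measure. A proper thick subgroup: *every dense subgroup $G$ of index $2$ in $H=(\mathbb Z/2)^\omega$ is thick.* Suppose $Z\subseteq H\setminus G$ is compact with $\mu(Z)>0$. By (H3) the function $x\mapsto\mu(Z\cap(Z+x))$ is continuous, and it is positive at $0$. So for all $x$ in a neighborhood $N$ of $0$ the sets $Z$ and $Z+x$ meet, that is, $N\subseteq Z-Z$. But $Z$ lies in the single coset $H\setminus G$, so $Z-Z\subseteq G$. Then $G$ contains a neighborhood of $0$, so $G$ is open, hence closed, hence equal to $H$,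 a contradiction.

For larger countable index this argument breaks, because $Z$ may meet many cosets and its pieces in single cosets need not be measurable. A different argument is given in Section 5.

**Theorem A.** If $G$ is a thick dense subgroup of a locally compact group $H$, then $G$ is a $V$-group. A dense subgroup $G\le H$ is thick as soon as $G\cap C$ is not $\mu$-null for some compact $C$; in particular, whenever $[H:G]\le\aleph_0$. Non-locally compact thick groups exist, so non-locally compact $V$-groups exist, even separable metrizable precompact ones.

The case $G=H$ of the first sentence is de Vries' theorem. We prove the first sentence now, in four steps. Let $G$ be thick in $H$.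

**Step 1: the trace measure.** *We transfer a piece of Haar measure from $H$ to $G$.* Let $w:H\to[0,\infty)$ be continuous with compact support $C_0$ and $\int w\,d\mu=1$, and let $dm=w\,d\mu$. Then $m$ is a Borel probability measure, and $m(B)=\sup\{m(Z):Z\subseteq B\text{ compact}\}$ for every Borel $B$: indeed $m(B)=m(B\cap C_0)$, the set $B\cap C_0$ has finite $\mu$-measure, by (H1) it contains a compact $Z$ with $\mu((B\cap C_0)\setminus Z)$ small, and $w$ is bounded.

If $B\subseteq H\setminus G$ is Borel, every compact $Z\subseteq B$ has $\mu(Z)=0$ by thickness, so $m(Z)=0$. Hence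
$$B\subseteq H\setminus G\text{ Borel}\implies m(B)=0. \tag{1}$$
The Borel subsets of $G$ are exactly the sets $B\cap G$ with $B$ Borel in $H$. Define
$$\nu(B\cap G)=m(B). \tag{2}$$
This is well defined: if $B\cap G=B'\cap G$, then $B\triangle B'$ misses $G$, so $m(B)=m(B')$ by (1). It is countably additive: if the sets $B_i\cap G$ are disjoint, then the sets $B_i\cap B_j$ ($i\neq j$) miss $G$, so they are $m$-null, and $m(\bigcup B_i)=\sum m(B_i)$. So $\nu$ is a Borel probability measure on $G$.

**Step 2: condition (i), $\tau$-additivity.** *We show that mass cannot escape through open covers of $G$.* Let $\mathcal U$ be an upward directed family of open subsets of $G$ with $\bigcup\mathcal U=G$. We claim $\sup_{U\in\mathcal U}\nu(U)=1$.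

For $U\in\mathcal U$ let $\hat U$ be the union of all open subsets of $H$ whose trace on $G$ is $U$; it is the largest such set. If $U\subseteq U'$, then $\hat U\cup\hat U'$ has trace $U'$, so $\hat U\subseteq\hat U'$. Hence the family $\{\hat U\}$ is directed. Its union $O$ is open and contains $G$, so $m(H\setminus O)=0$ by (1). Given $\varepsilon>0$, choose a compact $Z\subseteq O$ with $m(Z)>1-\varepsilon$. Finitely many $\hat U$ cover $Z$, so by directedness one $\hat U$ contains $Z$, and $\nu(U)=m(\hat U)>1-\varepsilon$.

**Step 3: condition (ii), translation.** *We show that $\nu$ hardly changes under small translations.* For $u\in G$ let $\nu_u$ be the image of $\nu$ under $g\mapsto gu$. For $B$ Borel in $H$, the set $\{g\in G:gu\in B\}$ is $Bu^{-1}\cap G$, so by (2) and (H2)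
$$\nu_u(B\cap G)=m(Bu^{-1})=\int 1_B(yu)\,w(y)\,d\mu(y)=\int_B w(yu^{-1})\,d\mu(y).$$
Let $f:G\to[0,1]$ be Borel. By the binary expansion of its values, $f=\sum_{n\ge1}2^{-n}1_{B_n\cap G}$ with $B_n$ Borel in $H$; put $\tilde f=\sum2^{-n}1_{B_n}$. Then $\int f\,d\nu_u-\int f\,d\nu=\int\tilde f(y)\,(w(yu^{-1})-w(y))\,d\mu(y)$, so
$$\Bigl|\int f\,d\nu_u-\int f\,d\nu\Bigr|\le\eta(u):=\int|w(yu^{-1})-w(y)|\,d\mu(y), \tag{3}$$
and $\eta(u)\to0$ as $u\to e$ in $G$, by (H3).

**Step 4: averaging.** *We build the $G$-uniform function that Lemma 1 asks for.* Let $X$ be a Tychonoff $G$-space, $A\subseteq X$ closed, $x_0\notin A$. By continuity of the action at $(e,x_0)$ choose an open $O\ni x_0$ and a symmetric neighborhood $V$ of $e$ in $G$ with $VO\cap A=\emptyset$. Choose a continuous $f:X\to[0,1]$ with $f(x_0)=1$ and $f=0$ off $O$. Shrink $V$, keeping it symmetric, so that $f(gx_0)>\frac12$ for $g\in V$. If $a\in A$ and $g\in V$, then $ga\notin O$, since otherwise $a=g^{-1}(ga)\in VO$. So $f(ga)=0$ for $a\in A$, $g\in V$.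

Choose an open $\hat V\ni e$ in $H$ with $\hat V\cap G\subseteq V$, and choose $w$ in Step 1 with support in $\hat V$ (Urysohn's lemma and normalization; nonempty open sets have positive measure). Then $\nu(G\setminus V)\le m(H\setminus\hat V)=0$. Put
$$F(x)=\int_G f(gx)\,d\nu(g).$$
The integrand is continuous in $g$, so $F:X\to[0,1]$ is defined.

* *Separation.* Since $\nu$ is concentrated on $V$, $F=0$ on $A$ and $F(x_0)\ge\frac12$.
* *Continuity.* Let $x_1\in X$, $\varepsilon>0$. For each $g\in G$ there are an open $W_g\ni g$ in $G$ and a neighborhood $O_g$ of $x_1$ with $|f(hx)-f(hx_1)|<\varepsilon$ for $h\in W_g$, $x\in O_g$. The finite unions of the sets $W_g$ form an upward directed family with union $G$, so by Step 2 there is a finite $K\subseteq G$ with $\nu(\bigcup_{g\in K}W_g)>1-\varepsilon$. For $x\in\bigcap_{g\in K}O_g$ we get $|F(x)-F(x_1)|\le2\varepsilon$.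
* *$G$-uniformity.* For $u\in G$, $F(ux)=\int f(gux)\,d\nu(g)=\int f(gx)\,d\nu_u(g)$, so $|F(ux)-F(x)|\le\eta(u)$ for all $x$ by (3).

By Lemma 1, $X$ is $G$-Tychonoff. So every thick dense subgroup is a $V$-group.

## 5. A zero–one law, and two explicit groups

To find thick subgroups we need a criterion that can be checked.

**Lemma 2.** If a dense subgroup $G\le H$ is not thick, then $G\cap C$ is $\mu$-null for every compact $C\subseteq H$. Hence $G$ is thick if $[H:G]\le\aleph_0$.

**Proof.** The plan is to translate one bad compact set by countably many elements of $G$ until almost all of $C$ is covered. Let $Z\subseteq H\setminus G$ be compact with $\mu(Z)>0$, and let $C$ be compact. Let $s$ be the supremum of $\mu(C\cap ZQ)$ over countable $Q\subseteq G$ (the set $ZQ$ is $\sigma$-compact, hence Borel). Since $s\le\mu(C)<\infty$, and the union of a maximizing sequence of sets $Q$ is countable, $s$ is attained at some $Q$.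

We claim $\mu(C\setminus ZQ)=0$. Suppose not, and choose a compact $A\subseteq C\setminus ZQ$ with $\mu(A)>0$. Consider $h(x)=\mu(A\cap Zx)$. It is continuous, since $|h(x)-h(x')|\le\mu(Zx\,\triangle\,Zx')=\|1_Z(\,\cdot\,x^{-1})-1_Z(\,\cdot\,x'^{-1})\|_1$ and (H3) applies. Next we integrate $h$ over the compact set $Z^{-1}A$. We use the Fubini–Tonelli theorem for finite Radon measures on the compact spaces $A$ and $Z^{-1}A$ (Folland, *Real Analysis*, Thm 7.27), applied to the indicator of the closed set $\{(y,x):yx^{-1}\in Z\}$. For fixed $y\in A$, the condition $yx^{-1}\in Z$ means $x\in Z^{-1}y$, and $Z^{-1}y\subseteq Z^{-1}A$. So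
$$\int_{Z^{-1}A}h\,d\mu=\int_A\mu(Z^{-1}y)\,d\mu(y)=\mu(A)\,\mu(Z^{-1})>0,$$
where $\mu(Z^{-1}y)=\mu(Z^{-1})$ by (H2) and $\mu(Z^{-1})>0$ by (H4). Hence the continuous function $h$ is positive on a nonempty open set, which contains some $g\in G$ by density. Since $A$ is disjoint from $ZQ$,
$$\mu\bigl(C\cap Z(Q\cup\{g\})\bigr)\ge\mu(C\cap ZQ)+\mu(A\cap Zg)>s,$$
a contradiction. This proves the claim.

Finally $ZQ\cap G=\emptyset$, because $zq\in G$ with $q\in G$ would give $z\in G$. So $G\cap C\subseteq C\setminus ZQ$, a null set.

For the last sentence, let $H=\bigcup_{i<\omega}Gx_i$ and suppose that $G$ is not thick. For compact $C$, each set $Gx_i\cap C=(G\cap Cx_i^{-1})x_i$ is a right translate of a null set, hence null. Then $C$ is a countable union of null sets. So every compact set is null, which contradicts (H1). $\square$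

This is the second sentence of Theorem A. Now the examples that settle the question.

**Example (i).** Let $H=(\mathbb Z/2)^\omega$. A continuous homomorphism $H\to\mathbb Z/2$ has open kernel, so it factors through finitely many coordinates; there are only countably many of these. But $H$ is a vector space over the field with two elements of dimension $2^{\aleph_0}$, so it has $2^{2^{\aleph_0}}$ homomorphisms to $\mathbb Z/2$. Let $\chi$ be any discontinuous one and $G=\ker\chi$. The closure of $G$ is a subgroup containing $G$, which has index $2$, so it is $G$ or $H$. If $G$ were closed, its complement (one coset) would be closed too, so $G$ would be open and $\chi$ continuous. So $G$ is a proper dense subgroup of index $2$. It is thick by Lemma 2 (or by Example 6), it is separable metrizable and precompact, and it is not locally compact.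

**Example (ii).** Let $\mathbb R=G\oplus\mathbb Qv$ with $G$ a $\mathbb Q$-linear hyperplane. Then $G$ is proper. It is dense, since it contains $\mathbb Qg$ for some $g\ne0$. Its index is $|\mathbb Q|=\aleph_0$. By Lemma 2 it is thick, and it is not locally compact.

Both groups are $V$-groups by the first part of Theorem A. This completes the proof of Theorem A: *non-locally compact $V$-groups exist.*

## 6. Two limits on the class of $V$-groups

The second half of the lecture bounds the class from above.

**Theorem B.** Every $V$-group is locally precompact.

**Theorem C.** Let $G$ be a dense subgroup of a Hausdorff group $H$ and let $G\subseteq\bigcup_nQ_n$, where each $Q_n\subseteq H$ is compact and disjoint from some coset $Gc_n$, $c_n\in H$. Then $G$ is not a $V$-group. Consequently: a $\sigma$-compact group is a $V$-group if and only if it is locally compact; a countable group is a $V$-group if and only if it is discrete (so $\mathbb Q$ is not a $V$-group); and a dense subgroup of $H$ contained in a proper $\sigma$-compact subgroup of $H$ is not a $V$-group.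

These theorems do not classify the $V$-groups among the locally precompact groups, and we claim no such classification.

Both rest on one necessary condition. In Section 4 a measure $\nu$ on $G$ made averaging possible. Conversely, a $V$-group must carry something like an average. It is a function $\lambda$ on continuous functions, perhaps not linear, that keeps the two properties (i) and (ii) of Section 3. Write $C=C(G,[0,1])$, and for $\varphi\in C$, $c\in G$ put $(\varphi\cdot c)(x)=\varphi(xc)$. The constants $0$ and $1$ are elements of $C$.

**Definition 7.** A net $\varphi_i$ in $C$ converges to $\varphi\in C$ *continuously* if for all $g\in G$ and $\varepsilon>0$ there are a neighborhood $W$ of $g$ and an $i_0$ with $|\varphi_i(h)-\varphi(h)|\le\varepsilon$ for all $h\in W$, $i\ge i_0$. (This implies pointwise convergence, so the limit is unique.)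

**Example 7.** On $\mathbb R$, $\varphi_n(x)=\min(1,|x|/n)$ converges to $0$ continuously, though not uniformly. The bumps $\varphi_n(x)=\max(0,1-n|x-\frac1n|)$ converge to $0$ pointwise, but not continuously: $\varphi_n(\frac1n)=1$, so the condition fails at $g=0$.

**Definition 8.** A function $\lambda:C\to[0,1]$ is *admissible* if

* (a) $\varphi_i\to\varphi$ continuously implies $\lambda(\varphi_i)\to\lambda(\varphi)$;
* (b) for all $\varepsilon>0$ there is a neighborhood $U$ of $e$ with $|\lambda(\varphi\cdot u)-\lambda(\varphi)|\le\varepsilon$ for all $u\in U$, $\varphi\in C$.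

**Example 8.** If $G$ is discrete, $\lambda(\varphi)=\varphi(e)$ is admissible. On $G=\mathbb R$ this $\lambda$ satisfies (a) but not (b): for $\varphi(x)=\min(1,n|x|)$ and $u=\frac1n$ we have $\lambda(\varphi)=0$ and $\lambda(\varphi\cdot u)=1$. If $G$ is thick in $H$ and $\nu$ is the trace measure, $\lambda(\varphi)=\int\varphi\,d\nu$ is admissible with $\lambda(0)=0$, $\lambda(1)=1$. Condition (b) is (3), because $\int\varphi(xu)\,d\nu(x)=\int\varphi\,d\nu_u$. For (a), choose for each $g$ an open $W_g\ni g$ and an $i_g$ with $|\varphi_i-\varphi|\le\varepsilon$ on $W_g$ for $i\ge i_g$; by Step 2 finitely many $W_g$ carry mass more than $1-\varepsilon$, so eventually $|\lambda(\varphi_i)-\lambda(\varphi)|\le2\varepsilon$.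

**Theorem D.** If $G$ is a $V$-group, there is an admissible $\lambda$ with $\lambda(0)\neq\lambda(1)$.

## 7. A $G$-space that forces an admissible function

We must design one Tychonoff $G$-space $X$ such that a $G$-uniform $F$ on $X$, which exists because $G$ is a $V$-group, produces $\lambda$. The wish is to have orbits $G\times\{\varphi\}$ labeled by $\varphi\in C$, and to read off $\lambda(\varphi)$ as the value of $F$ at the point $e$ of the orbit labeled $\varphi$. If orbits with labels $\varphi_S$, shifted by elements $c_S$, converge to a limit orbit whenever $\varphi_S\cdot c_S$ converges continuously, then continuity of $F$ should give (a), and $G$-uniformity should give (b). Two obstacles shape the construction.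

*First obstacle: limits must be comparable and yet separated.* Suppose two limit orbits are attached to the same net of orbits with the same shifts. Then every neighborhood of $(g,\text{first limit})$ and every neighborhood of $(g,\text{second limit})$ contain common points far out in the net, so the space is not Hausdorff. But if the limit orbits are attached to different orbits, nothing forces $F$ to agree. The remedy is to replace each orbit by $G\times\kappa$, with $\kappa$ a large regular cardinal. Limit orbits are attached at different heights, hence at disjoint places, but a continuous function on $\kappa$ is eventually constant, so $F$ sees the same values at all large heights.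

*Second obstacle: points against closed sets.* The orbits labeled $0$ and those labeled $1$ form two closed sets, and we want $F$ to differ on them. Lemma 1 separates only a *point* from a closed set. The remedy is to use a chain of levels $m=1,2,\dots$. The label $1$ of level $m$ is identified with the label $0$ of level $m+1$, and the levels converge to a single fixed point $p$. If $F$ separates $p$ from the beginning of the chain, its value must change at some level.

Now the proof of Theorem D.

**Step 1: labels, strings, cardinals.** *We fix the combinatorial data.* Let $\Lambda$ be the set of finite subsets of $G\times\omega$, directed by inclusion. Let $\Lambda_\infty=\Lambda\cup\{\infty\}$, where the points of $\Lambda$ are isolated and $\infty$ has basic neighborhoods $\{S\in\Lambda:S\supseteq S_0\}\cup\{\infty\}$. This space is Hausdorff (given $S$, choose $S_0\not\subseteq S$), and the basic sets are clopen, so it is zero-dimensional, hence Tychonoff. Let $J$ be a set with $|J|=|\Lambda|^+$; it supplies many copies of each label.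

A *string* is a family $\sigma=(\varphi_S,c_S,j_S)_{S\in\Lambda}$ with $\varphi_S\in C$, $c_S\in G$, $j_S\in J$, such that $S\mapsto j_S$ is injective and $(\varphi_S\cdot c_S)_S$ converges continuously to some (unique) $\varphi_\sigma\in C$. Let $\Sigma$ be the set of strings. A *constant string* is one with $\varphi_S=\varphi$ and $c_S=c$ for all $S$; then $\varphi_\sigma=\varphi\cdot c$. Let
$$\theta=|\Sigma|+|C|+|J|+|G|+\aleph_0,\qquad\kappa=\theta^+,$$
so $\kappa$ is a regular uncountable cardinal; give it the order topology. Successor ordinals are isolated points of $\kappa$, and there are $\kappa$ of them, so we can fix an injection $\iota$ of $\Sigma\times\kappa\times\mathbb N$ into the successor ordinals below $\kappa$.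

Let $C^\circ=C\setminus\{0,1\}$ (remove the two constant functions) and let $I$ be the discrete set
$$I=\bigsqcup_{m\ge1}C^\circ\times J\times\{m\}\ \sqcup\ \bigsqcup_{m\ge0}\{m\}\times J .$$
For $m\ge1$ define the injection $\tau_m:C\times J\to I$ by
$$\tau_m(\varphi,j)=(\varphi,j,m)\ (\varphi\in C^\circ),\qquad\tau_m(0,j)=(m-1,j),\qquad\tau_m(1,j)=(m,j). \tag{4}$$
Think of $\{m\}\times J$ as the border between level $m$ and level $m+1$; (4) makes $\tau_m(1,j)=\tau_{m+1}(0,j)$.

**Step 2: the space $X'$.** *We attach every limit orbit at its own height.* As a set let $X'=G\times T'$ with $T'=(I\times\kappa)\sqcup(\Sigma\times\kappa\times\mathbb N)$, and let $G$ act by $g'(g,t)=(g'g,t)$. For $t=(\sigma,\beta,m)\in\Sigma\times\kappa\times\mathbb N$ put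
$$\ell_t(S)=(\tau_m(\varphi_S,j_S),\iota(t))\in I\times\kappa,\qquad L_t=\{\ell_t(S):S\in\Lambda\}.$$
The sets $L_t$ are pairwise disjoint, since $\iota$ is injective. They consist of isolated points of $I\times\kappa$, since $\iota(t)$ is a successor. Distinct $S$ give $\ell_t(S)$ with distinct first coordinates, since $S\mapsto j_S$ and $\tau_m$ are injective. Declare $O\subseteq X'$ open if and only if

* $O\cap(G\times I\times\kappa)$ is open in the product topology, and
* whenever $(g,t)\in O$ with $t=(\sigma,\beta,m)$, there are an open $W\ni g$ and an $S_0\in\Lambda$ with $W\times\{t\}\subseteq O$ and $(hc_S,\ell_t(S))\in O$ for all $h\in W$, $S\supseteq S_0$.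

This is a topology: unions are clear, and for intersections take $W\cap W'$ and $S_0\cup S_0'$.

**Step 3: $X'$ is a Tychonoff $G$-space.** *We describe the space locally.* The set $G\times I\times\kappa$ is open and carries its product topology, because the second condition is vacuous for its subsets.

For $t=(\sigma,\beta,m)$ let $M_t=G\times(\{t\}\cup L_t)$. It is open: its trace $G\times L_t$ is open, and at $(g,t)$ take $W=G$ and any $S_0$. Consider
$$\theta_t:G\times\Lambda_\infty\to M_t,\qquad\theta_t(h,S)=(hc_S,\ell_t(S)),\quad\theta_t(h,\infty)=(h,t).$$
It is a bijection, because $\ell_t$ is injective and $h\mapsto hc_S$ is a bijection of $G$. It is a homeomorphism: a set $O\subseteq M_t$ is open if and only if each slice $\{g:(g,\ell_t(S))\in O\}$ is open and the second condition holds at each $(g,t)\in O$. For $\theta_t^{-1}(O)$ this says that each slice over $S$ is open and that around each of its points $(g,\infty)$ it contains a set $W\times(\{S\supseteq S_0\}\cup\{\infty\})$. That is openness in $G\times\Lambda_\infty$. Moreover $g'\theta_t(h,S)=\theta_t(g'h,S)$, and the same for $\infty$, so in these coordinates the action is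 left multiplication on the factor $G$. The invariant open sets $G\times I\times\kappa$ and $M_t$ cover $X'$, and the action is continuous on each. So the action on $X'$ is continuous.

*$M_t$ is closed.* The set $L_t$ meets each clopen line $\{i\}\times\kappa$ in at most one point, so it is closed in $I\times\kappa$, and the trace of the complement of $M_t$ is open. For $t'\ne t$, the whole set $M_{t'}$ lies in the complement of $M_t$, as $L_{t'}\cap L_t=\emptyset$. So the second condition holds.

*$G\times\{i\}\times[0,\delta]$ is clopen* for $i\in I$, $\delta<\kappa$. It is open, and the trace of its complement is open, because $[0,\delta]$ is clopen in $\kappa$. For given $(g,t)$, at most one $S$ has $\ell_t(S)\in\{i\}\times\kappa$. Choose $S_0\not\subseteq S$; then no $S'\supseteq S_0$ equals $S$, and the second condition holds for the complement with $W=G$.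

So every point of $X'$ has a clopen neighborhood which is Tychonoff, namely $G\times\{i\}\times[0,\alpha]$ or $M_t\cong G\times\Lambda_\infty$. Points are closed in such a clopen neighborhood, hence in $X'$. Given a point and a closed set, a separating function on the clopen neighborhood extends by a constant to all of $X'$. Hence $X'$ is Tychonoff.

**Step 4: the fixed point $p$.** *We add the point to which the levels converge.* Let $X=X'\cup\{p\}$, with $p$ fixed by $G$, with $X'$ open in $X$ carrying its topology, and with basic neighborhoods of $p$ the sets $O_m$ ($m\ge0$). Here $O_m$ consists of $p$, of all points with index in $C^\circ\times J\times\{k\}$ or with coordinate $t=(\sigma,\beta,k)$ where $k>m$, and of all points with index in $\{k\}\times J$ where $k\ge m$. These sets decrease with $m$.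

The set $O_m\setminus\{p\}$ is open in $X'$: its trace is $G\times(\text{subset of }I)\times\kappa$, and if $t=(\sigma,\beta,k)$ with $k>m$, then $L_t$ uses only indices in $C^\circ\times J\times\{k\}$, $\{k-1\}\times J$, $\{k\}\times J$, all allowed since $k-1\ge m$. So $M_t\subseteq O_m$. Since $O_m$ is $G$-invariant, the action on $X$ is continuous also at the points $(g,p)$. The clopen sets $M_t$ and $G\times\{i\}\times[0,\delta]$ of $X'$ are each disjoint from some $O_m$, so they are clopen in $X$ too. Thus points of $X'$ are closed in $X$ and can be separated from closed sets as in Step 3, and $\{p\}$ is closed because $X'$ is open.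

It remains to separate $p$ from closed sets. For $m\ge1$ define $R_m:X\to[0,1]$. Put $R_m(p)=0$. At a point with $G$-coordinate $h$ and index $(\varphi,j,k)$ or coordinate $(\sigma,\beta,k)$ let
$$R_m=1\ \text{ if }k<m,\qquad R_m=0\ \text{ if }k>m,\qquad R_m=1-\varphi(h)\ \text{ resp. }1-\varphi_\sigma(h)\ \text{ if }k=m.$$
At index $(k,j)\in\{k\}\times J$ let $R_m=1$ if $k\le m-1$, and $R_m=0$ if $k\ge m$.

On $G\times I\times\kappa$ the function $R_m$ is continuous in $h$ for each index and does not depend on the height, so it is continuous. On $M_t$ with $t=(\sigma,\beta,k)$, $k<m$, it is constantly $1$: the border indices used have first coordinate $k-1$ or $k$, both at most $m-1$. If $k>m$ it is constantly $0$: here the border indices have first coordinate at least $k-1\ge m$. If $k=m$, (4) gives in all three cases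
$$R_m\theta_t(h,S)=1-(\varphi_S\cdot c_S)(h),\qquad R_m\theta_t(h,\infty)=1-\varphi_\sigma(h),$$
which is continuous at the points $(g,\infty)$ by continuous convergence and continuity of $\varphi_\sigma$. So $R_m$ is continuous on $X'$. Also $R_m=0$ on $O_m$, so $R_m$ is continuous at $p$, and $R_m=1$ off $O_{m-1}$. A closed set not containing $p$ misses some $O_{m-1}$ with $m\ge1$, and $R_m$ separates it from $p$. So $X$ is a Tychonoff $G$-space.

**Step 5: the $G$-uniform function.** *Now we use that $G$ is a $V$-group, and freeze heights.* By Lemma 1 some $G$-uniform $F^*:X\to[0,1]$ separates $p$ from the closed set $X\setminus O_1$. Let $d>0$ be the distance from $F^*(p)$ to $F^*(X\setminus O_1)$, and replace $F^*$ by $F=\min(1,|F^*-F^*(p)|/d)$. This is a Lipschitz function of $F^*$, so $F$ is $G$-uniform, with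
$$F(p)=0,\qquad F=1\text{ off }O_1.$$

*Every continuous $f:\kappa\to[0,1]$ is eventually constant.* We claim that for each $n\ge1$ there is $\gamma_n<\kappa$ beyond which $f$ varies by at most $1/n$. If not, then for some $n$ we find $\alpha_0<\beta_0<\alpha_1<\beta_1<\cdots$ with $|f(\alpha_k)-f(\beta_k)|>1/n$. Since $\kappa$ is regular and uncountable, $\sup_k\alpha_k=\sup_k\beta_k<\kappa$, and both sequences converge to it, which contradicts continuity there. Beyond $\sup_n\gamma_n<\kappa$ the function $f$ is constant.

Since $|G\times I|\le\theta<\kappa$ and $\kappa$ is regular, there is one $\gamma<\kappa$ with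
$$F(h,i,\alpha)=F(h,i,\gamma)=:F_i(h)\qquad\text{for all }h\in G,\ i\in I,\ \alpha\ge\gamma. \tag{5}$$

**Step 6: values of strings.** *We show that $F$ assigns to each string and level a value that depends only on the limit function.*

*The limit*
$$v_m(\sigma)=\lim_{S}F_{\tau_m(\varphi_S,j_S)}(c_S) \tag{6}$$
*exists for every string $\sigma$ and $m\ge1$.* The set $\{\iota(\sigma,\beta,m):\beta<\kappa\}$ has size $\kappa$, so it is unbounded; choose $\beta$ with $\iota(t)\ge\gamma$ for $t=(\sigma,\beta,m)$. Then by (5) $F\theta_t(e,S)=F(c_S,\tau_m(\varphi_S,j_S),\iota(t))=F_{\tau_m(\varphi_S,j_S)}(c_S)$, and continuity of $F\circ\theta_t$ at $(e,\infty)$ gives the limit.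

*$v_m(\sigma)$ depends only on $\varphi_\sigma$.* Let $\varphi_\sigma=\varphi_{\sigma'}$. Suppose first that the ranges of $S\mapsto j_S$ and $S\mapsto j'_S$ are disjoint. Interleave: let $\sigma''$ equal $\sigma$ at $S$ with $|S|$ even and $\sigma'$ at $S$ with $|S|$ odd. The indices $j''_S$ are distinct, and $\sigma''$ converges continuously to the same function (take $W\cap W'$ and $S_0\cup S'_0$), so $\sigma''$ is a string. The limit $v_m(\sigma'')$ exists, and both parts of $\Lambda$ are cofinal, so it equals $v_m(\sigma)$ and $v_m(\sigma')$. In general, compare both with a constant string $(\varphi_\sigma,e,j^*_S)$ whose $j^*_S$ avoid both ranges; this is possible because the two ranges have at most $|\Lambda|$ elements together and $|J|>|\Lambda|$.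

Constant strings with $c=e$ exist for every $\varphi$, so we may define $\lambda_m(\varphi)=v_m(\sigma)$ for any string $\sigma$ with $\varphi_\sigma=\varphi$.

**Step 7: almost every copy has the right value.** *We relate $\lambda_m(\varphi)$ to single columns.* There is a set $E_m(\varphi)\subseteq J$ with $|E_m(\varphi)|\le|\Lambda|$ and
$$F_{\tau_m(\varphi,j)}(e)=\lambda_m(\varphi)\qquad\text{for all }j\in J\setminus E_m(\varphi). \tag{7}$$
Indeed, if for some $n$ the set $\{j:|F_{\tau_m(\varphi,j)}(e)-\lambda_m(\varphi)|\ge1/n\}$ had at least $|\Lambda|$ elements, a constant string $(\varphi,e,j_S)$ with all $j_S$ in this set would contradict Step 6. So each of these sets has fewer than $|\Lambda|$ elements, and $E_m(\varphi)$ is their union over $n$.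

**Step 8: $\lambda_m$ is admissible.** *Condition (b).* Let $\varphi\in C$, $u\in G$, and fix an injection $S\mapsto j_S$. The constant strings $(\varphi,u,j_S)$ and $(\varphi,e,j_S)$ have limits $\varphi\cdot u$ and $\varphi$, so by (6)
$$\lambda_m(\varphi\cdot u)-\lambda_m(\varphi)=\lim_S\bigl(F_{\tau_m(\varphi,j_S)}(u)-F_{\tau_m(\varphi,j_S)}(e)\bigr).$$
For every $i\in I$, $F_i(u)-F_i(e)=F\bigl(u(e,i,\gamma)\bigr)-F(e,i,\gamma)$. By $G$-uniformity of $F$ this is at most $\varepsilon$ in absolute value for all $u$ in a neighborhood $U$ of $e$ that depends only on $\varepsilon$.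

*Condition (a).* Suppose $\varphi_i\to\varphi$ continuously but $\lambda_m(\varphi_i)\not\to\lambda_m(\varphi)$. Passing to a cofinal subset of the index set, we may assume $|\lambda_m(\varphi_i)-\lambda_m(\varphi)|\ge\varepsilon$ for all $i$, with a fixed $\varepsilon>0$. The net may be indexed by any directed set, so we first reindex it by $\Lambda$. For $(g,n)\in G\times\omega$ choose a neighborhood $W_{g,n}$ of $g$ and an index $i_{g,n}$ with $|\varphi_i-\varphi|\le2^{-n}$ on $W_{g,n}$ for $i\ge i_{g,n}$. For $S\in\Lambda$ choose $i_S\ge i_{g,n}$ for all $(g,n)\in S$. Then $(\varphi_{i_S})_S\to\varphi$ continuously: given $g$ and $\varepsilon'>0$, take $n$ with $2^{-n}\le\varepsilon'$, $W=W_{g,n}$ and $S_0=\{(g,n)\}$.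

By recursion along a well-ordering of $\Lambda$ choose distinct $j_S\in J\setminus E_m(\varphi_{i_S})$; at each stage at most $|\Lambda|$ elements of $J$ are excluded and $|J|>|\Lambda|$. Then $(\varphi_{i_S},e,j_S)_S$ is a string with limit $\varphi$, and by (6) and (7)
$$\lambda_m(\varphi)=\lim_SF_{\tau_m(\varphi_{i_S},j_S)}(e)=\lim_S\lambda_m(\varphi_{i_S}),$$
which contradicts $|\lambda_m(\varphi_{i_S})-\lambda_m(\varphi)|\ge\varepsilon$.

**Step 9: some level sees a change.** *We run along the chain.* For $m\ge1$ choose $j\notin E_m(1)\cup E_{m+1}(0)$. Since $\tau_m(1,j)=(m,j)=\tau_{m+1}(0,j)$, (7) gives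
$$\lambda_m(1)=F_{(m,j)}(e)=\lambda_{m+1}(0). \tag{8}$$
Points with index in $\{0\}\times J$ lie off $O_1$, where $F=1$; as $\tau_1(0,j)=(0,j)$, we get $\lambda_1(0)=1$. Since $F(p)=0$, we have $F<\frac12$ on some $O_m$ with $m\ge1$. This $O_m$ contains all points with index in $\{m\}\times J$, so by (8) $\lambda_{m+1}(0)<\frac12$. If $\lambda_k(0)=\lambda_k(1)$ held for all $1\le k\le m$, then (8) would give $1=\lambda_1(0)=\lambda_2(0)=\dots=\lambda_{m+1}(0)<\frac12$. So $\lambda_k(0)\ne\lambda_k(1)$ for some $k$, and $\lambda=\lambda_k$ proves Theorem D. $\square$

## 8. Translating a function to $1$: proof of Theorem B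

Let $G$ be not locally precompact and let $\lambda$ be admissible. We show $|\lambda(0)-\lambda(1)|\le\varepsilon$ for every $\varepsilon>0$. Then $\lambda(0)=\lambda(1)$ for every admissible $\lambda$, and Theorem D says that $G$ is not a $V$-group. The plan is to find functions $\psi_K$ that converge to $0$ continuously, while each single $\psi_K$ can be pushed to $1$ by small translations.

**Step 1: the translations.** *We find infinitely many separated small elements.* Take $U$ from (b) for $\varepsilon$. It is not precompact, so there is a neighborhood $B_0$ of $e$ with $U\not\subseteq KB_0$ for all finite $K\subseteq G$. Inductively choose $u_n\in U\setminus\bigcup_{k<n}u_kB_0$; thus $u_k^{-1}u_n\notin B_0$ for $k<n$.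

**Step 2: the functions.** *We build $\psi_K$, zero near $K$ and one away from it.* Let $B$ be a symmetric neighborhood of $e$ with $B^3\subseteq B_0$. By complete regularity there is a $\chi\in C$ that is $0$ on a neighborhood $B'$ of $e$ and $1$ off $B$. (From $f$ with $f(e)=0$ and $f=1$ off $B$, take $\chi=\max(0,2f-1)$.) For finite nonempty $K\subseteq G$ put $\psi_K(x)=\min_{k\in K}\chi(k^{-1}x)$. Then $\psi_K=0$ on $KB'$ and $\psi_K=1$ off $KB$.

**Step 3: for fixed $K$, $\psi_K\cdot u_n\to1$ continuously as $n\to\infty$.** *This uses the separation of the $u_n$.* If $(\psi_K\cdot u_n)(y)=\psi_K(yu_n)\ne1$, then $y\in kBu_n^{-1}$ for some $k\in K$. Given $x\in G$, choose a neighborhood $W$ of $e$ with $k^{-1}WW^{-1}k\subseteq B$ for all $k\in K$. Suppose that for some $k$ the neighborhood $Wx$ of $x$ meets both $kBu_n^{-1}$ and $kBu_l^{-1}$ with $n<l$, say $wxu_n=kb$ and $w'xu_l=kb'$ with $w,w'\in W$ and $b,b'\in B$. Then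
$$u_n^{-1}u_l=(b^{-1}k^{-1}wx)(x^{-1}w'^{-1}kb')=b^{-1}\,(k^{-1}ww'^{-1}k)\,b'\in B^3\subseteq B_0,$$
a contradiction. So each $k\in K$ accounts for at most one $n$, and $\psi_K\cdot u_n=1$ on $Wx$ for all but at most $|K|$ values of $n$.

By (a), $\lambda(\psi_K\cdot u_n)\to\lambda(1)$. By (b), $|\lambda(\psi_K\cdot u_n)-\lambda(\psi_K)|\le\varepsilon$, since $u_n\in U$. Hence $|\lambda(\psi_K)-\lambda(1)|\le\varepsilon$ for every $K$.

**Step 4: $\psi_K\to0$ continuously along the finite sets $K$.** For $g\in G$ we have $\psi_K=0$ on the neighborhood $gB'$ of $g$ whenever $g\in K$. By (a), $\lambda(\psi_K)\to\lambda(0)$. With Step 3, $|\lambda(0)-\lambda(1)|\le\varepsilon$. This proves Theorem B. $\square$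

For instance, $\ell^2$ is not a $V$-group, by Example 4.

## 9. Erasing compact sets one at a time: proof of Theorem C

Let $G$ be dense in the Hausdorff group $H$, with compact sets $Q_1,Q_2,\dots$ as in Theorem C (repeat sets if there are only finitely many). Let $\lambda$ be admissible for $G$; for $\psi\in C(H,[0,1])$ write $\lambda(\psi)=\lambda(\psi|_G)$. The plan is to start from the function $1$ and to change it to $0$ near $Q_1$, then near $Q_2$, and so on, while $\lambda$ hardly changes. The next claim says that $\lambda$ does not notice changes near a compact set that misses a coset of $G$.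

**Claim.** Let $Q\subseteq H$ be compact with $Q\cap Gc_0=\emptyset$ for some $c_0\in H$, let $\psi\in C(H,[0,1])$ and $\delta>0$. There is an open $N\supseteq Q$ such that $|\lambda(\psi')-\lambda(\psi)|\le\delta$ for every $\psi'\in C(H,[0,1])$ with $\psi'=\psi$ off $N$.

**Proof of the Claim.** Suppose not. Then for every open $N\supseteq Q$ there is $\psi_N\in C(H,[0,1])$ with $\psi_N=\psi$ off $N$ and $|\lambda(\psi_N)-\lambda(\psi)|>\delta$. Take $U$ from (b) for $\delta/3$ and an open neighborhood $\hat U$ of $e$ in $H$ with $\hat U\cap G\subseteq U$. The coset $Gc_0$ is dense in $H$, so we can pick $c\in\hat U\cap Gc_0$; then $Gc=Gc_0$ misses $Q$. We cannot translate by $c$ itself, which may lie outside $G$. So for each open $P$ with $c\in P\subseteq\hat U$ pick $c_P\in P\cap G$; then $c_P\in U$. Consider nets indexed by the pairs $(N,P)$, directed by shrinking both.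

Let $g\in G$. Then $gc\notin Q$. As $Q$ is compact and $H$ is Hausdorff, $gc$ and $Q$ have disjoint open neighborhoods, so by continuity of multiplication there are open $W\ni g$, $P_0\ni c$ with $P_0\subseteq\hat U$, and $N_0\supseteq Q$ with $WP_0\cap N_0=\emptyset$. For $h\in W\cap G$, $P\subseteq P_0$ and $N\subseteq N_0$ the point $hc_P$ lies in $WP_0$, hence off $N$, so
$$\psi_N(hc_P)=\psi(hc_P).$$
Moreover $(x,y)\mapsto\psi(xy)$ is continuous at $(g,c)$. So for every $\varepsilon>0$, after shrinking $W$ and $P_0$, we have $|\psi(hy)-\psi(gc)|\le\varepsilon/2$ for $h\in W$ and $y\in P_0$, and therefore $|\psi(hc_P)-\psi(hc)|\le\varepsilon$ for $P\subseteq P_0$. Hence both nets $\psi_N\cdot c_P$ and $\psi\cdot c_P$ converge continuously on $G$ to $x\mapsto\psi(xc)$. By (a),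
$$\lambda(\psi_N\cdot c_P)-\lambda(\psi\cdot c_P)\to0 .$$
By (b), $|\lambda(\psi_N\cdot c_P)-\lambda(\psi_N)|\le\delta/3$ and $|\lambda(\psi\cdot c_P)-\lambda(\psi)|\le\delta/3$. For a pair $(N,P)$ far enough out, $|\lambda(\psi_N)-\lambda(\psi)|<\frac23\delta+\frac13\delta=\delta$, a contradiction. $\square$

**The erasing argument.** *We apply the Claim infinitely often with summable errors.* Let $\delta>0$ and $\psi_0=1$. Given $\psi_{n-1}$, let $N_n\supseteq Q_n$ be as in the Claim for $(Q_n,\psi_{n-1},2^{-n}\delta)$. Choose $\chi_n\in C(H,[0,1])$ with $\chi_n=0$ on a neighborhood of $Q_n$ and $\chi_n=1$ off $N_n$. This exists: for $q\in Q_n$ take $f_q$ with $f_q(q)=0$ and $f_q=1$ off $N_n$; finitely many sets $\{f_q<\frac12\}$ cover $Q_n$; let $f$ be the minimum of the corresponding $f_q$ and $\chi_n=\max(0,2f-1)$. (If $Q_n=\emptyset$ take $\chi_n=1$.) Put $\psi_n=\psi_{n-1}\chi_n$. It equals $\psi_{n-1}$ off $N_n$, so $|\lambda(\psi_n)-\lambda(\psi_{n-1})|\le2^{-n}\delta$, and therefore $|\lambda(\psi_n)-\lambda(1)|\le\delta$ for all $n$.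

Each $g\in G$ lies in some $Q_k$, and for all $n\ge k$ the function $\psi_n$ vanishes on a fixed neighborhood of $Q_k$. So $\psi_n|_G\to0$ continuously, and $\lambda(\psi_n)\to\lambda(0)$ by (a). Hence $|\lambda(0)-\lambda(1)|\le\delta$ for every $\delta>0$, that is, $\lambda(0)=\lambda(1)$. This holds for every admissible $\lambda$, so by Theorem D $G$ is not a $V$-group.

**The consequences.** *$\sigma$-compact groups.* Let $G=\bigcup_nQ_n$ be a $V$-group with $Q_n$ compact. By Theorem B and Weil's theorem, $G$ is dense in a locally compact group $H$. If $G\ne H$, pick $c\in H\setminus G$. Then $Gc\cap G=\emptyset$, so $Q_n\cap Gc=\emptyset$ for all $n$, and what was just proved says that $G$ is not a $V$-group, a contradiction. So $G=H$ is locally compact. The converse is de Vries' theorem, or Theorem A with $G=H$.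

*Countable groups.* A countable group is $\sigma$-compact, so it is a $V$-group if and only if it is locally compact. A countable locally compact Hausdorff group is discrete: by Baire's theorem one of its points is open, and then all are, by translation. Discrete groups are locally compact. In particular $\mathbb Q$ is not a $V$-group.

*Subgroups of proper $\sigma$-compact subgroups.* Let $G\subseteq L=\bigcup_nQ_n\subsetneq H$ with $G$ dense in $H$, $L$ a subgroup of $H$, and $Q_n$ compact. Pick $c\in H\setminus L$. Then $Gc\cap L=\emptyset$, since $gc\in L$ with $g\in L$ would give $c\in L$. So each $Q_n$ misses $Gc$, and $G$ is not a $V$-group. This completes the proof of Theorem C. $\square$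

**Example 9.** Let $G_0$ be a $\mathbb Q$-hyperplane of $\mathbb R$, which is a $V$-group by Section 5. The group $\mathbb Q\times G_0$ is dense in $\mathbb R^2$ and is contained in $L=\mathbb Q\times\mathbb R$. The subgroup $L$ is proper, and it is $\sigma$-compact, being the union of the compact sets $\{q\}\times[-n,n]$ with $q\in\mathbb Q$, $n\in\mathbb N$. So $\mathbb Q\times G_0$ is locally precompact and uncountable, but it is not a $V$-group.
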